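\title{Second-order ground unification is undecidable}

\begin{abstract}
Second-order ground unification asks whether finitely many equations between terms built from first-order function symbols and a single second-order variable $\mathbf F$, with no first-order variables, have a syntactic solution. We prove that this problem is undecidable, and in fact $\Sigma^0_1$-complete, already for two equations with six occurrences of $\mathbf F$ and ground arguments, over a fixed signature and for a fixed arity of $\mathbf F$. Over a finite signature with a constant, the problem is undecidable if some symbol has arity at least two and decidable otherwise. With a theorem on unary conjunctive grammars, four occurrences of $\mathbf F$ suffice. In each reduction, a pair of equations forces the unifier to record a derivation of a ground rewriting system in which all leaves of a term are rewritten at the same time.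
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Sigma$ be a finite signature of first-order function symbols, each with a fixed arity, containing at least one constant (a symbol of arity $0$). Let $\mathbf F$ be one further symbol, the \emph{second-order variable}, of some arity $n\ge 1$. Terms are built from the symbols of $\Sigma$ and from applications $\mathbf F(u_1,\dots,u_n)$; there are no first-order variables. A term over $\Sigma$ alone is \emph{ground}. A problem of \emph{second-order ground unification} (SOGU) is a finite set of equations $s_i\stackrel{?}{=}t_i$ between terms.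

The unknown is the function that $\mathbf F$ stands for. It is given by a \emph{body} $r$, a first-order term over $\Sigma$ and variables $y_1,\dots,y_n$, not all of which need occur in $r$. The body assigns to each term $t$ a ground term $t[r]$:
\[
c(t_1,\dots,t_j)[r]=c(t_1[r],\dots,t_j[r])\quad(c\in\Sigma),\qquad
\mathbf F(u_1,\dots,u_n)[r]=r\{y_1\mapsto u_1[r],\dots,y_n\mapsto u_n[r]\}.
\]
In the language of the $\lambda$-calculus, $t[r]$ is the $\beta$-normal form of $t$ under the substitution $\mathbf F\mapsto\lambda y_1,\dots,y_n.\,r$. The body $r$ is a \emph{unifier} if $s_i[r]$ and $t_i[r]$ are the same term for every $i$; no symbol is subject to any equational axiom. The question is this: given $\Sigma$, the arity of $\mathbf F$ and a SOGU problem, can one decide whether a unifier exists?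

One can list all bodies and test each, so unifiability is recursively enumerable, and the issue is whether the search can be bounded. In the simplest cases it can. An equation $\mathbf F(\bar u)\stackrel{?}{=}t$ with $t$ ground allows only bodies no larger than $t$. An equation $\mathbf F(\bar u)\stackrel{?}{=}\mathbf F(\bar v)$ is solved by every ground body. The first interesting case has $\mathbf F$ at different depths on the two sides. For $\mathbf F(s(a))\stackrel{?}{=}s(\mathbf F(a))$ the body is either $y_1$ or of the form $s(r')$, and then $r'$ satisfies the same equation; so the unifiers are exactly the terms $s^j(y_1)$, $j\ge0$. When the arguments of $\mathbf F$ are ground, a problem merely compares finitely many copies of one unknown tree that differ in what is attached at the leaves. Nothing in such a comparison seems to let distant parts of the tree exchange information, and one may well guess that the problem is decidable.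

The question comes from \cite{sogu}. In the variant where binary symbols may be associative and equality is taken modulo associativity, Hilbert's tenth problem reduces to unifiability, and the reduction still works under power associativity $f(f(x,x),x)=f(x,f(x,x))$; the case without any equational axiom is left open there. We show that it is undecidable as well. Recall that a set is $\Sigma^0_1$-\emph{complete} if it is recursively enumerable and every recursively enumerable set reduces to it by a computable map; such a set is undecidable.

\begin{theorem}\label{thm:main}
There are a fixed finite signature $\Gamma$, a fixed arity of $\mathbf F$, and a computable sequence of SOGU problems $P_0,P_1,P_2,\dots$ over $\Gamma$ such that $\{n: P_n\text{ is unifiable}\}$ is $\Sigma^0_1$-complete. Each $P_n$ consists of two equations with six occurrences of $\mathbf F$ in total, all arguments of $\mathbf F$ are ground, and only one ground subterm per equation depends on $n$. Hence SOGU unifiability is undecidable, and it is $\Sigma^0_1$-complete.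
\end{theorem}

\begin{theorem}\label{thm:signature}
Let $\Sigma$ be a finite signature with a constant.
\begin{enumerate}
\item[(i)] If $\Sigma$ has a symbol of arity at least $2$, then SOGU over $\Sigma$ is undecidable, even for some fixed arity of $\mathbf F$, two equations, six occurrences of $\mathbf F$, and ground arguments.
\item[(ii)] If all symbols of $\Sigma$ have arity at most $1$, then SOGU over $\Sigma$ is decidable.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:four}
SOGU is undecidable already for pairs of equations of the form
\[
\mathbf F(\bar u,g(t,c))\stackrel{?}{=}g(s,\mathbf F(\bar v,c))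
\]
with $\bar u,\bar v,s,t,c$ ground. Such a pair has four occurrences of $\mathbf F$ in total.
\end{theorem}

If $f\in\Sigma$ has arity at least $2$ and $a$ is a constant, two equations $L_1\stackrel{?}{=}R_1$, $L_2\stackrel{?}{=}R_2$ have the same unifiers as the single equation $f(L_1,L_2,a,\dots,a)\stackrel{?}{=}f(R_1,R_2,a,\dots,a)$.

All three undecidability proofs rest on one tool, Proposition~\ref{prop:tool} in Section~\ref{sec:tool}, which describes the unifiers of a certain pair of equations as derivations of a rewriting system. Section~\ref{sec:machines} applies it to two-counter machines and proves Theorem~\ref{thm:main}; apart from Minsky's theorem \cite{minsky} this proof is self-contained. Sections~\ref{sec:binary} and~\ref{sec:monadic} prove the two parts of Theorem~\ref{thm:signature}, the second by way of Makanin's theorem \cite{makanin}. Section~\ref{sec:grammars} proves Theorem~\ref{thm:four} from results on conjunctive grammars \cite{jo,okhotin}. Substitutions are written on the right: $r\theta$ is the result of applying $\theta$ to $r$. A term is \emph{$c$-headed} if its outermost symbol is $c$.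

\section{Unifiers that record derivations}\label{sec:tool}

\subsection{Two examples}

Take constants $a,b,\tau,\mathsf{nil}$, a binary symbol $g$, and the equation
\[
\mathbf F(a,\,b,\,g(\tau,\mathsf{nil}))\stackrel{?}{=}g(a,\ \mathbf F(b,\,\tau,\,\mathsf{nil})).
\]
Name the variables $y_1,y_2,z$, and let $\theta$ and $\sigma$ substitute the arguments on the left and on the right. A unifier is a body with $r\theta=g(a,r\sigma)$. The left side is $g$-headed, so $r=z$ or $r=g(R_0,r_1)$, and $r=z$ would give $\tau=a$. Comparing arguments yields $R_0\theta=a$ and
\[
r_1\theta=r\sigma=g(R_0\sigma,\,r_1\sigma).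
\]
Thus $r_1$ solves the same equation with $a$ replaced by $R_0\sigma$. The choice $R_0=y_1$ replaces $a$ by $b$; next $r_1=g(y_2,r_2)$ replaces $b$ by $\tau$; and $r_2\theta=g(\tau,r_2\sigma)$ is solved by $r_2=z$. The unifier $g(y_1,g(y_2,z))$ is a record of the derivation $a\to b\to\tau$. Each variable $y_\rho$ acts as a rewrite rule $y_\rho\theta\to y_\rho\sigma$, and $z$ closes the list, which it can do only when $\tau$ has been reached.

The choice $R_0=a$ is also possible: $g(a,g(y_1,g(y_2,z)))$ is a unifier, in which the letter $a$ waits for one step. Waiting is what we must forbid, because a common clock is the only link between different parts of a term. To see the effect, add a binary symbol $h$ and the rule $h(\tau,\tau)\to\tau$, and start from $h(a,b)$: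
\[
\mathbf F(a,\,b,\,h(\tau,\tau),\,g(\tau,\mathsf{nil}))\stackrel{?}{=}g(h(a,b),\ \mathbf F(b,\,\tau,\,\tau,\,\mathsf{nil})).
\]
The body $g(h(y_1,b),g(h(y_2,y_2),g(y_3,z)))$ is a unifier; it records $h(a,b)\to h(b,b)\to h(\tau,\tau)\to\tau$, where $b$ waits in the first step. Now add a second equation, the copy of the first in which each of $a,b,\tau$ is replaced by a new constant $*$, and write $\theta_1,\sigma_1$ and $\theta_2,\sigma_2$ for the substitutions of the two equations. A common unifier $g(R_0,r_1)$ has $R_0\theta_1=h(a,b)$ and $R_0\theta_2=h(*,*)$. A constant in $R_0$ would survive in both terms, so $R_0=h(y_1,y_2)$. Then $r_1=g(R_1,r_2)$ with $R_1\theta_1=h(b,\tau)$ and $R_1\theta_2=h(*,*)$, which is impossible: the second argument of $R_1$ cannot be the constant $\tau$, and no variable has the value $\tau$ under $\theta_1$. The pair of equations is not unifiable, because $a$ needs two steps to reach $\tau$ and $b$ needs one.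

\subsection{Rule systems}

We now fix the general form, with one addition: each rule has $k$ right sides, and the right side of each equation has $k$ occurrences of $\mathbf F$. The examples have $k=1$. The reason for wanting $k=2$ appears in Section~\ref{sec:machines}.

A \emph{rule system with $k$ branches} consists of a finite set $\Delta$ of symbols of positive arity, a finite set $\Lambda$ of constants called \emph{letters}, among them a letter $\tau$, and rules numbered $\rho=1,\dots,m$,
\[
A_\rho\triangleright(B^0_\rho\,|\cdots|\,B^{k-1}_\rho),
\]
whose sides are ground terms over $\Delta\cup\Lambda$. Let $\Gamma$ be $\Delta\cup\Lambda$ together with a new symbol $g$ of arity $k+1$ and new constants $\mathsf{nil}$ and $*$. Let $\kappa_1$ be the identity on terms and let $\kappa_2$ replace every letter by $*$ and change nothing else. The variable $\mathbf F$ has arity $m+1$, with bound variables $y_1,\dots,y_m$, the \emph{rule variables}, and $z$. For $e\in\{1,2\}$ and $0\le b<k$ define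
\[
\theta_e:\ y_\rho\mapsto\kappa_eA_\rho,\ \ z\mapsto g(\kappa_e\tau,\mathsf{nil},\dots,\mathsf{nil});\qquad
\sigma^b_e:\ y_\rho\mapsto\kappa_eB^b_\rho,\ \ z\mapsto\mathsf{nil}.
\]
For a ground term $S\neq\tau$ over $\Delta\cup\Lambda$, the problem $P(S)$ over $\Gamma$ consists of the two equations ($e=1,2$)
\begin{equation}\label{eq:problem}
\mathbf F\bigl(y_1\theta_e,\dots,y_m\theta_e,z\theta_e\bigr)\stackrel{?}{=}
g\bigl(\kappa_eS,\ \Phi^0_e,\dots,\Phi^{k-1}_e\bigr),\qquad
\Phi^b_e=\mathbf F\bigl(\kappa_eB^b_1,\dots,\kappa_eB^b_m,\mathsf{nil}\bigr).
\end{equation}
All arguments of $\mathbf F$ are ground, there are $2(k+1)$ occurrences of $\mathbf F$, and $r$ is a unifier if and only if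
\begin{equation}\label{eq:unifier}
r\theta_e=g(\kappa_eS,\ r\sigma^0_e,\dots,r\sigma^{k-1}_e)\qquad(e=1,2).
\end{equation}

A term is \emph{pure} if it is built from $\Delta$ and rule variables only. A pure term has no constants, so all its leaves are rule variables. A pure $R$ with $R\theta_1=W$ therefore covers all leaves of $W$ by disjoint occurrences of left sides, and $R\sigma_1^b$ arises by replacing all these occurrences at once by their right sides number $b$. This is a synchronous step: no leaf is left alone.

For $k\ge2$ the recursion of the first example changes. If $r=g(R,r_0,\dots,r_{k-1})$, then \eqref{eq:unifier} gives $r_b\theta_e=g(R\sigma_e^b,r_0\sigma_e^b,\dots,r_{k-1}\sigma_e^b)$, so the $c$-th subtree of $r_b$ is compared with $r_c$ under $\sigma_e^b$. If nodes of $r$ are addressed by words over $\{0,\dots,k-1\}$ read from the root, the node $bv$ is compared with the node $v$: the new branch number is \emph{prepended}. This dictates the following definition, in which $\varepsilon$ is the empty word and $|v|$ the length of $v$.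

\begin{definition}\label{def:tree}
A \emph{derivation tree of depth $d\ge1$ for $S$} is a family of pure terms $R_v$, indexed by the words $v$ over $\{0,\dots,k-1\}$ with $|v|<d$, such that for all $b$
\begin{equation}\label{eq:tree}
R_\varepsilon\theta_1=S,\qquad R_{bv}\theta_1=R_v\sigma_1^b\ \ (|v|<d-1),\qquad R_v\sigma_1^b=\tau\ \ (|v|=d-1).
\end{equation}
\end{definition}

One may read this as a game. Starting from $S$, a prover covers the current term by left sides, then an opponent names $b$, and all rules fire with that same $b$. The word $v$ is the history of the opponent's moves, the latest first. A derivation tree is a strategy by which the prover reaches $\tau$ after exactly $d$ rounds, with $d$ announced in advance.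

\begin{proposition}\label{prop:tool}
The problem $P(S)$ is unifiable if and only if $S$ has a derivation tree.
\end{proposition}

\begin{proof}
\emph{From a derivation tree to a unifier.} Let $(R_v)$ have depth $d$. Put $T_v=z$ for $|v|=d$ and $T_v=g(R_v,T_{v0},\dots,T_{v(k-1)})$ for $|v|<d$. We show $T_{bv}\theta_1=T_v\sigma_1^b$ for $|v|\le d-1$ by downward induction on $|v|$. If $|v|=d-1$, then $T_{bv}\theta_1=z\theta_1=g(\tau,\mathsf{nil},\dots,\mathsf{nil})$, and $T_v\sigma_1^b=g(R_v\sigma_1^b,z\sigma_1^b,\dots,z\sigma_1^b)$ is the same term. If $|v|<d-1$, both sides are $g$-headed; the first arguments $R_{bv}\theta_1$ and $R_v\sigma^b_1$ agree by \eqref{eq:tree}, and the remaining arguments $T_{bvc}\theta_1$ and $T_{vc}\sigma_1^b$ agree by induction. For $r=T_\varepsilon$ we obtain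
\[
r\theta_1=g(R_\varepsilon\theta_1,T_0\theta_1,\dots,T_{k-1}\theta_1)=g(S,r\sigma_1^0,\dots,r\sigma_1^{k-1}),
\]
which is \eqref{eq:unifier} for $e=1$. Since $r$ contains no letters, $\kappa_2(r\theta_1)=r\theta_2$ and $\kappa_2(r\sigma_1^b)=r\sigma_2^b$, so applying $\kappa_2$ gives \eqref{eq:unifier} for $e=2$.

\emph{From a unifier to a derivation tree.} Let $r$ satisfy \eqref{eq:unifier}. A priori $r$ is an arbitrary term over $\Gamma$ and the variables; we show that it has the form $T_\varepsilon$ above. Define subterms $r/v$: put $r/\varepsilon=r$; if $r/v$ is defined and equals $g(R_v,Y_0,\dots,Y_{k-1})$, put $r/vc=Y_c$; otherwise the $r/vc$ are undefined.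

\emph{Step 1: the shift identity.} We claim
\begin{equation}\label{eq:shift}
(r/bv)\theta_e=(r/v)\sigma_e^b\quad\text{whenever $r/bv$ and $r/v$ are both defined.}
\end{equation}
For $v=\varepsilon$, the term $r$ is $g$-headed because $r/b$ is defined, and the claim is the comparison of arguments in \eqref{eq:unifier}. For $v=wc$, both $r/bw$ and $r/w$ are defined and $g$-headed, $(r/bw)\theta_e=(r/w)\sigma_e^b$ by induction, and we compare the arguments that hold $r/bwc$ and $r/wc$.

\emph{Step 2: the $g$-nodes form a complete tree.} If $X\theta_1$ is $g$-headed, then $X=z$ or $X$ is $g$-headed, since the values $A_\rho$ of the rule variables do not contain $g$. This applies to $X=r$, and $r=z$ would give $\tau=S$; so $r$ is $g$-headed. As $r$ is finite, there is a least $d$ such that for some word $v$ of length $d$ the term $r/v$ is undefined or not $g$-headed, and $d\ge1$. For $|v|<d$ the term $r/v$ is $g$-headed, so $r/w$ is defined for all $w$ of length $d$. Writing $w=bv$, we see from \eqref{eq:shift} that $(r/w)\theta_1=(r/v)\sigma_1^b$ is $g$-headed, so $r/w$ is $z$ or $g$-headed. By the choice of $d$, at least one $r/w$ is $z$. Suppose $r/bv=z$ with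 $|v|=d-1$. Then $(r/v)\sigma_1^b=g(\tau,\mathsf{nil},\dots,\mathsf{nil})$, so $(r/vc)\sigma_1^b=\mathsf{nil}$ for every $c$; hence $r/vc$ is not $g$-headed, and so $r/vc=z$. The move from $bv$ to $vc$ deletes the first symbol and appends an arbitrary one, and $d$ such moves lead from a given word of length $d$ to any other. Therefore $r/w=z$ for all $w$ of length $d$.

\emph{Step 3: the labels.} The terms $R_v$ are now defined for all $|v|<d$. Comparing first arguments in \eqref{eq:unifier} and \eqref{eq:shift} gives, for $e=1,2$,
\[
R_\varepsilon\theta_e=\kappa_eS,\qquad R_{bv}\theta_e=R_v\sigma_e^b\ \ (|v|<d-1),\qquad R_v\sigma_e^b=\kappa_e\tau\ \ (|v|=d-1).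
\]
It remains to see that each $R_v$ is pure, and this is the only use of the second equation. We show by induction on $|v|$ that $R_v\theta_1$ is a term over $\Delta\cup\Lambda$, that $R_v\theta_2$ is a term over $\Delta\cup\{*\}$, and that $R_v$ is pure. The first two statements imply the third: a function symbol of $R_v$ occurs in both $R_v\theta_1$ and $R_v\theta_2$ and so lies in $\Delta$, and $z$ does not occur in $R_v$ since $z\theta_1$ contains $g$. The first two statements hold for $v=\varepsilon$, and they pass from $v$ to $bv$ because $R_{bv}\theta_e=R_v\sigma_e^b$ with $R_v$ pure.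
\end{proof}

The hypothesis $S\ne\tau$ only excludes the trivial unifier $r=z$ of $P(\tau)$.

\section{Two-counter machines}\label{sec:machines}

\subsection{Machines and claims}

A \emph{two-counter machine} $M$ has finitely many states, among them $q_{\rm in}\neq q_{\rm halt}$. A configuration is a triple $(q,c_1,c_2)$ of a state and two natural numbers. Each state $q\ne q_{\rm halt}$ carries one instruction, which concerns one counter $i\in\{1,2\}$:
\begin{itemize}
\item $\mathrm{INC}(i,q')$: increment counter $i$ and go to $q'$;
\item $\mathrm{TEST}(i,q',q'')$: if counter $i$ is $0$, go to $q'$; otherwise decrement it and go to $q''$.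
\end{itemize}
The machine halts when it reaches $q_{\rm halt}$. By Minsky's theorem \cite{minsky} there is a machine $M$ for which $\{n: M\text{ halts from }(q_{\rm in},n,0)\}$ is $\Sigma^0_1$-complete. We fix such an $M$.

A single counter is easy to represent. Writing unary symbols without parentheses, store the value $c$ and the state $q$ in the term $us^cq$. A rule at the bottom can add or remove an $s$ and change the state, and it can test for zero, because $uq$ is a subterm exactly when $c=0$. Two counters can be placed side by side under a binary symbol $h$, each with its own copy of the state, and by Proposition~\ref{prop:tool} they move in lockstep. The difficulty is the test instruction: after a test of counter $1$, the copy of the state that sits under counter $2$ must learn the outcome, and a ground rule cannot reach across counters of unbounded height.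

The branch number carries this information. We take $k=2$ and read the bit $b$ as a \emph{claim} about the tested counter: $0$ means ``it is zero'' and $1$ means ``it is positive''. Both components see the same bit. The untested component believes the claim; the tested one checks it. In a configuration with a $\mathrm{TEST}(i,\cdot,\cdot)$ instruction, the bit $b$ is \emph{correct} if the claim is true of $c_i$, and \emph{wrong} otherwise; at an $\mathrm{INC}$ instruction both bits are correct. For $q\ne q_{\rm halt}$ put $\delta(q,0)=\delta(q,1)=q'$ for $\mathrm{INC}(i,q')$, and $\delta(q,0)=q'$, $\delta(q,1)=q''$ for $\mathrm{TEST}(i,q',q'')$; so $\delta(q,b)$ is the next state if $b$ is correct.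

A derivation tree must reach $\tau$ against every sequence of bits. We therefore let a component turn into a winning letter $\omega$ in two situations: it has caught a wrong claim, or it has reached the halting state. When one component has caught a wrong claim, the other follows a meaningless run that may never end, so every component may \emph{pass} at any time and turn into a letter $\pi$. The term collapses to $\tau$ only if at least one component shows $\omega$.

\subsection{The rule system}

Let $\Delta=\{h,u,s\}$ with $h$ binary and $u,s$ unary. The letters are $q_1$ and $q_2$ for each state $q\neq q_{\rm halt}$, and $\omega,\pi,\tau$. Put $Q_i=\{q_i:q\ne q_{\rm halt}\}$, and write $[q]_i=q_i$ for $q\ne q_{\rm halt}$ and $[q_{\rm halt}]_i=\omega$. For each $q\neq q_{\rm halt}$ and $i\in\{1,2\}$ the rules are: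
\begin{itemize}
\item[(R1)] $q_i\triangleright([\delta(q,0)]_i\,|\,[\delta(q,1)]_i)$ if the instruction of $q$ does not concern counter $i$;
\item[(R2)] $q_i\triangleright(s[q']_i\,|\,s[q']_i)$ if it is $\mathrm{INC}(i,q')$;
\item[(R3)] $uq_i\triangleright(u[q']_i\,|\,u\omega)$ and $sq_i\triangleright(s\omega\,|\,[q'']_i)$ if it is $\mathrm{TEST}(i,q',q'')$;
\item[(R4)] $q_i\triangleright(\pi\,|\,\pi)$.
\end{itemize}
In addition:
\begin{itemize}
\item[(R5)] $x\triangleright(x\,|\,x)$ and $sx\triangleright(x\,|\,x)$ for $x\in\{\omega,\pi\}$;
\item[(R6)] $h(ux,ux')\triangleright(\tau\,|\,\tau)$ for $(x,x')\in\{\omega,\pi\}^2\setminus\{(\pi,\pi)\}$.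
\end{itemize}
The rules (R5) empty a finished counter and let it wait; waiting is needed because all branches must reach $\tau$ at the same depth. Let
\[
S_n=h(us^n[q_{\rm in}]_1,\ u[q_{\rm in}]_2),\qquad P_n=P(S_n).
\]
Here $\Gamma$ consists of $h,u,s$, the letters, a ternary $g$, $\mathsf{nil}$ and $*$.

\begin{example}\label{ex:machine}
Let the only state besides $q_{\rm halt}$ be $q=q_{\rm in}$, with instruction $\mathrm{TEST}(1,q,q_{\rm halt})$. This machine halts in one step if $n\ge1$ and loops if $n=0$. The rules (R1)--(R3) are $q_2\triangleright(q_2\,|\,\omega)$, $uq_1\triangleright(uq_1\,|\,u\omega)$ and $sq_1\triangleright(s\omega\,|\,\omega)$. For $n=1$ there is a derivation tree of depth $3$, shown in Figure~\ref{fig:tree}. From $h(usq_1,uq_2)$ the correct bit $1$ gives $h(u\omega,u\omega)$, which waits for one round by (R5). The wrong bit $0$ gives $h(us\omega,uq_2)$, which becomes $h(u\omega,u\pi)$ by (R5) and (R4). In the third round (R6) gives $\tau$. Without (R4) there would be no derivation tree, although the machine halts: under the bits $0,0,0,\dots$ the letter $q_2$ would stay forever. For $n=0$, under the correct bits $0,0,0,\dots$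 the components stay in $\{uq_1,u\pi\}$ and $\{uq_2,u\pi\}$, so $\omega$ never appears and (R6) never applies. If $(\pi,\pi)$ were allowed in (R6), then for every machine each $S_n$ would have a derivation tree: pass at once in both components and empty the counter.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.7,yscale=1.5,every node/.style={font=\small}]
\node (e) at (0,2) {$\varepsilon:\ (sq_1,q_2)$};
\node (a) at (-2,1) {$0:\ (s\omega,q_2)$};
\node (b) at (2,1) {$1:\ (\omega,\omega)$};
\node (aa) at (-3,0) {$00:\ (\omega,\pi)$};
\node (ab) at (-1,0) {$01:\ (\omega,\omega)$};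
\node (ba) at (1,0) {$10:\ (\omega,\pi)$};
\node (bb) at (3,0) {$11:\ (\omega,\omega)$};
\draw (e)--(a) (e)--(b) (a)--(aa) (a)--(ab) (b)--(ba) (b)--(bb);
\draw[->,dashed] (a) to[bend right=35] (aa);
\draw[->,dashed] (a) -- (ba);
\draw[->,dashed] (b) -- (ab);
\draw[->,dashed] (b) to[bend left=35] (bb);
\end{tikzpicture}
\caption{A derivation tree of depth $3$ for a machine that halts in one step when its first counter is positive, started with that counter equal to $1$. The label $v:(V,V')$ means that the current term after the history $v$ is $h(uV,uV')$. Solid edges join the $g$-nodes of the unifier, where $v$ has children $v0$ and $v1$. Dashed arrows show the rewriting steps from the middle level, which lead from $v$ to $0v$ and $1v$. All terms of the bottom level rewrite to $\tau$.}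
\label{fig:tree}
\end{figure}

An \emph{$i$-component} is a term $us^cx$ with \emph{exponent} $c\ge0$ and \emph{letter} $x\in Q_i\cup\{\omega,\pi\}$. Both directions of the proof use the complete list of steps available to such terms.

\begin{lemma}\label{lem:steps}
\begin{enumerate}
\item[(a)] Let $V=us^cx$ be an $i$-component. The pure terms $R$ with $R\theta_1=V$ correspond to the applicable rows of the following table, and they have the listed results.
\[
\begin{array}{lllll}
x&\text{condition}&A_\rho&R\sigma_1^0&R\sigma_1^1\\ \hline
q_i&\text{$q$ does not concern $i$}&q_i\ \ (\mathrm{R1})&us^c[\delta(q,0)]_i&us^c[\delta(q,1)]_i\\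
q_i&\mathrm{INC}(i,q')&q_i\ \ (\mathrm{R2})&us^{c+1}[q']_i&us^{c+1}[q']_i\\
q_i&\mathrm{TEST}(i,q',q''),\ c=0&uq_i\ \ (\mathrm{R3})&u[q']_i&u\omega\\
q_i&\mathrm{TEST}(i,q',q''),\ c\ge1&sq_i\ \ (\mathrm{R3})&us^c\omega&us^{c-1}[q'']_i\\
q_i&\text{none}&q_i\ \ (\mathrm{R4})&us^c\pi&us^c\pi\\
\omega,\pi&\text{none}&x\ \ (\mathrm{R5})&us^cx&us^cx\\
\omega,\pi&c\ge1&sx\ \ (\mathrm{R5})&us^{c-1}x&us^{c-1}x
\end{array}
\]
If $x=q_i$, exactly one of the first four rows applies; we call it the \emph{machine move}.
\item[(b)] Let $V_1$ be a $1$-component and $V_2$ a $2$-component. A pure term $R$ with $R\theta_1=h(V_1,V_2)$ is either $h(R^1,R^2)$ with $R^i$ pure and $R^i\theta_1=V_i$, or the variable of a rule \textup{(R6)}; in the second case $V_1$ or $V_2$ has the letter $\omega$.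
\item[(c)] Let $(q,c_1,c_2)$ be a configuration with $q\ne q_{\rm halt}$ and successor $(\tilde q,\tilde c_1,\tilde c_2)$. Under a correct bit, the machine move turns $us^{c_i}q_i$ into $us^{\tilde c_i}[\tilde q]_i$ for $i=1,2$. Under a wrong bit, it gives the component of the tested counter the letter $\omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The term $V$ does not contain $h$, so neither does $R$, and $R$ has no constants. Hence $R$ is a word in $u,s$ followed by one rule variable $y_\rho$, and $A_\rho$ is a subterm of $V$ that contains the letter $x$; conversely each such rule gives one $R$. The left sides without $h$ that contain $x$ are those in the table. The left side $uq_i$ is a subterm of $us^cq_i$ exactly if $c=0$, and then $R=y_\rho$; the left sides $sq_i$ and $sx$ are subterms exactly if $c\ge1$, and then $R=us^{c-1}y_\rho$; in the other rows $R=us^cy_\rho$. Substituting $B^b_\rho$ for $y_\rho$ gives the last two columns. The conditions in the first four rows are exclusive and exhaustive.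

(b) If $R$ is not a variable, it is $h$-headed. If $R=y_\rho$, then $A_\rho$ is $h$-headed, so $\rho$ is of type (R6) and $A_\rho$ contains $\omega$.

(c) Let $b$ be correct. If the instruction of $q$ does not concern counter $i$, then $\tilde c_i=c_i$ and $\tilde q=\delta(q,b)$, as in row one. For $\mathrm{INC}(i,q')$ we have $\tilde c_i=c_i+1$ and $\tilde q=q'$, as in row two. For $\mathrm{TEST}(i,q',q'')$ with $c_i=0$ we have $b=0$, $\tilde c_i=0$, $\tilde q=q'$, as in row three; with $c_i\ge1$ we have $b=1$, $\tilde c_i=c_i-1$, $\tilde q=q''$, as in row four. The other entries of rows three and four belong to the wrong bit and have the letter $\omega$.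
\end{proof}

\subsection{Halting runs give derivation trees}

\begin{lemma}\label{lem:halting}
If $M$ halts from $(q_{\rm in},n,0)$, then $S_n$ has a derivation tree.
\end{lemma}

\begin{proof}
Let $M$ halt after exactly $N$ steps; $N\ge1$ since $q_{\rm in}\neq q_{\rm halt}$. The strategy is to simulate for $N$ rounds, to pass in the next round wherever a state letter remains, and then to empty the counters. Put $d=2N+n+2$. By recursion on $|v|\le d-1$ we define terms $W_v=h(V_1,V_2)$, with $V_i$ an $i$-component, and pure terms $R_v$ with $R_v\theta_1=W_v$. Start with $W_\varepsilon=S_n$. For $|v|<d-1$ let $R_v=h(R^1,R^2)$, where $R^i$ is chosen from the table of Lemma~\ref{lem:steps}(a) as follows: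
\begin{itemize}
\item letter in $Q_i$ and $|v|<N$: the machine move;
\item letter in $Q_i$ and $|v|\ge N$: rule (R4);
\item letter $x\in\{\omega,\pi\}$: the rule with left side $sx$ if the exponent is positive, and the rule with left side $x$ otherwise.
\end{itemize}
Put $W_{bv}=R_v\sigma_1^b$. Every result in the table is again an $i$-component, so the recursion proceeds.

Call $W_v$ \emph{exact} if $W_v=h(us^{c_1}q_1,us^{c_2}q_2)$, where $(q,c_1,c_2)$ is the configuration of $M$ after $|v|$ steps. We claim that for $|v|=t\le N$, either some component of $W_v$ has the letter $\omega$, or $t<N$ and $W_v$ is exact. For $t=0$, $S_n$ is exact. Let $t<N$ and consider $W_{bv}$ with $|v|=t$. If $W_v$ has the letter $\omega$ in some component, so does $W_{bv}$, because (R5) preserves letters. Otherwise $W_v$ is exact and both components make the machine move. By Lemma~\ref{lem:steps}(c), a wrong bit $b$ produces $\omega$. A correct bit produces the exact term if $t+1<N$, and the letter $[q_{\rm halt}]_i=\omega$ in both components if $t+1=N$. This proves the claim.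

So at $|v|=N$ some component has the letter $\omega$, and both exponents are at most $n+N$, because an exponent grows by at most $1$ per round. The next round uses only (R4) and (R5): at $|v|=N+1$ both letters lie in $\{\omega,\pi\}$, at least one is $\omega$, and the exponents are still at most $n+N$. From then on the letters are fixed and each positive exponent drops by $1$ per round. At $|v|=N+1+(n+N)=d-1$ we have $W_v=h(ux,ux')$ with $(x,x')\in\{\omega,\pi\}^2\setminus\{(\pi,\pi)\}$. Let $R_v$ be the variable of the corresponding rule (R6). Then $R_v\sigma_1^b=\tau$, and \eqref{eq:tree} holds.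
\end{proof}

\subsection{Infinite runs give none}

\begin{lemma}\label{lem:infinite}
If $M$ does not halt from $(q_{\rm in},n,0)$, then $S_n$ has no derivation tree.
\end{lemma}

\begin{proof}
The opponent tells the truth. Let $(q^t,c_1^t,c_2^t)_{t\ge0}$ be the infinite run, so $q^t\neq q_{\rm halt}$ for all $t$, and let $\beta_t$ be a correct bit at time $t$ (say $\beta_t=0$ at $\mathrm{INC}$ instructions). A component may pass early, so the invariant cannot be exactness of the whole term. Call a term \emph{$t$-sound} if it is $h(V_1,V_2)$ where, for each $i$, either $V_i=us^{c_i^t}q_i^t$ or $V_i=us^c\pi$ for some $c\ge0$.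

Let $R$ be pure with $R\theta_1=h(V_1,V_2)$ $t$-sound. We show that $R\sigma_1^{\beta_t}$ is $(t+1)$-sound. A $t$-sound term does not contain $\omega$, so $R=h(R^1,R^2)$ with $R^i\theta_1=V_i$ by Lemma~\ref{lem:steps}(b). If $V_i$ has the letter $\pi$, the last two rows of the table show that $R^i\sigma_1^{\beta_t}$ has the form $us^{c'}\pi$. If $V_i=us^{c_i^t}q_i^t$, then $R^i$ is (R4), with result $us^{c_i^t}\pi$, or the machine move, with result $us^{c_i^{t+1}}[q^{t+1}]_i=us^{c_i^{t+1}}q_i^{t+1}$ by Lemma~\ref{lem:steps}(c). The last case needs only that $\beta_t$ is correct for the true run; it does not matter whether the other component has already passed.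

Suppose $(R_v)$ is a derivation tree of depth $d$ for $S_n$. Put $v_0=\varepsilon$ and $v_{t+1}=\beta_tv_t$. The term $R_{v_0}\theta_1=S_n$ is $0$-sound, and $R_{v_{t+1}}\theta_1=R_{v_t}\sigma_1^{\beta_t}$ for $t<d-1$. By induction $R_{v_t}\theta_1$ is $t$-sound for $t\le d-1$, so $R_{v_{d-1}}\sigma_1^{\beta_{d-1}}$ is $d$-sound and hence $h$-headed. By \eqref{eq:tree} it equals $\tau$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The signature $\Gamma$, the arity $m+1$ and all arguments of $\mathbf F$ in \eqref{eq:problem} depend only on the fixed machine $M$. With $k=2$ the two equations contain six occurrences of $\mathbf F$, and $n$ enters only through the subterm $\kappa_eS_n$ of equation $e$. The map $n\mapsto P_n$ is computable. By Proposition~\ref{prop:tool} and Lemmas~\ref{lem:halting} and~\ref{lem:infinite}, $P_n$ is unifiable if and only if $M$ halts from $(q_{\rm in},n,0)$, so $\{n:P_n\text{ is unifiable}\}$ is the $\Sigma^0_1$-complete set given by Minsky's theorem. It reduces to SOGU unifiability by $n\mapsto P_n$, and unifiability is recursively enumerable.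
\end{proof}

\section{One symbol of arity at least two suffices}\label{sec:binary}

Let $f\in\Sigma$ have arity at least $2$ and let $a\in\Sigma$ be a constant. We translate $P_n$ into $\Sigma$ by coding every symbol of $\Gamma$ with $f$ and $a$. One direction is immediate, since the code of a unifier will be a unifier. The danger lies in the other direction: a body over $\Sigma$ need not be the code of anything, and a variable might sit in the middle of the code of a single $\Gamma$-symbol. The coding is designed so that the values of variables can be recognized by their first argument and do not occur at such inner positions.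

Write $\langle x,y\rangle=f(x,y,a,\dots,a)$; the arguments after the second are the \emph{pads}. The terms $K_1=\langle a,a\rangle$, $K_{j+1}=\langle a,K_j\rangle$ are the \emph{tags}. A term is \emph{tagged} if it is $f$-headed and its first argument is a tag. The subterms of a tag are $a$ and tags, and none of these is tagged, because the first argument of a tag is $a$, which is not a tag. In particular a tagged term is not a tag.

Assign distinct tags $K_c$ to the symbols $c\in\Gamma$ and put $G(x,y,w)=\langle K_g,\langle x,\langle y,w\rangle\rangle\rangle$. Define $\mathrm{enc}$ on terms over $\Gamma$ and the variables $y_\rho,z$: variables are fixed, $\mathrm{enc}(c)=\langle K_c,a\rangle$ for constants $c$, and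
\begin{gather*}
\mathrm{enc}(c(x))=\langle K_c,\mathrm{enc}\,x\rangle\ \ (c\in\{u,s\}),\qquad
\mathrm{enc}(h(x,y))=\langle K_h,\langle\mathrm{enc}\,x,\mathrm{enc}\,y\rangle\rangle,\\
\mathrm{enc}(g(x,y,w))=G(\mathrm{enc}\,x,\mathrm{enc}\,y,\mathrm{enc}\,w).
\end{gather*}
The code of a ground term is tagged, and its tag is that of the head symbol. Hence $\mathrm{enc}$ is injective on ground terms: the tag determines the head symbol, and induction determines the arguments. Let $\hat\theta_e$ and $\hat\sigma_e^b$ send each variable to the code of its value under $\theta_e$ and $\sigma_e^b$. All values of these substitutions are tagged, and by induction on $R$ we have $\mathrm{enc}(R)\hat\theta_e=\mathrm{enc}(R\theta_e)$ and $\mathrm{enc}(R)\hat\sigma_e^b=\mathrm{enc}(R\sigma_e^b)$.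

Let $P'_n$ arise from $P_n$ by encoding the arguments of $\mathbf F$ and the terms $\kappa_eS_n$, and replacing the outer $g$ on the right by $G$. This is a problem over $\Sigma$ with the same arity of $\mathbf F$, two equations, six occurrences of $\mathbf F$ and ground arguments. A body $r'$ over $\Sigma$ unifies $P'_n$ if and only if
\begin{equation}\label{eq:encoded}
r'\hat\theta_e=G(\mathrm{enc}\,\kappa_eS_n,\ r'\hat\sigma_e^0,\ r'\hat\sigma_e^1)\qquad(e=1,2).
\end{equation}

\begin{lemma}\label{lem:tags}
Let $X$ be a term over $\Sigma$ and the variables $y_\rho,z$.
\begin{enumerate}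
\item[(a)] If $X\hat\theta_e$ is $a$ or a tag, then $X$ is ground, so $X=X\hat\theta_e$.
\item[(b)] If $X\hat\theta_e$ is tagged, then $X\hat\sigma_e^b$ is tagged.
\item[(c)] If $X\hat\theta_e=\langle U,U'\rangle$ with $U$ tagged, then $X=\langle X',X''\rangle$ for some $X',X''$.
\item[(d)] If $X\hat\theta_e=G(U_0,U_1,U_2)$ with $U_0,U_1$ tagged, then $X=z$ or $X=G(X_0,X_1,X_2)$ for some $X_0,X_1,X_2$.
\item[(e)] If $X\hat\theta_e=\mathrm{enc}(w_e)$ for $e=1,2$, where $w_1$ is a ground term over $\Delta\cup\Lambda$ and $w_2$ is a ground term over $\Delta\cup\{*\}$, then $X=\mathrm{enc}(R)$ for a pure term $R$.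
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A variable in $X$ would produce a tagged subterm of $a$ or of a tag.

(b) If $X$ is a variable, its value under $\hat\sigma_e^b$ is tagged. Otherwise $X$ is $f$-headed and its first argument becomes a tag under $\hat\theta_e$; by (a) the first argument is that tag, and it is unchanged by $\hat\sigma_e^b$.

(c) Since $U$ is not a tag, $\langle U,U'\rangle$ is not tagged, so $X$ is not a variable. Thus $X$ is $f$-headed, and its pads are $a$ by (a).

(d) If $X$ is a variable, it is $z$, because the code of $\kappa_eA_\rho$ has a tag different from $K_g$. Otherwise $X$ is $f$-headed, and by (a) $X=\langle K_g,Y\rangle$ with $Y\hat\theta_e=\langle U_0,\langle U_1,U_2\rangle\rangle$. By (c), $Y=\langle X_0,Y'\rangle$ with $Y'\hat\theta_e=\langle U_1,U_2\rangle$, and by (c) again $Y'=\langle X_1,X_2\rangle$.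

(e) Induction on the size of $X$. If $X$ is a variable, it is not $z$, since $z\hat\theta_1$ has the tag $K_g$; take $R=X$. Otherwise $X$ is $f$-headed, and by (a) $X=\langle K,Y\rangle$, where the ground term $K$ is the tag of the head symbol of $w_1$ and also of $w_2$. So $w_1$ and $w_2$ have the same head symbol $c$, and $c\in\Delta=\{h,u,s\}$. If $c\in\{u,s\}$ and $w_e=c(w_e')$, then $Y\hat\theta_e=\mathrm{enc}(w'_e)$; by induction $Y=\mathrm{enc}(R')$, and $R=c(R')$. If $w_e=h(w_e',w_e'')$, then $Y\hat\theta_e=\langle\mathrm{enc}\,w_e',\mathrm{enc}\,w_e''\rangle$ with tagged first argument; by (c) $Y=\langle Y',Y''\rangle$, by induction $Y'=\mathrm{enc}(R')$ and $Y''=\mathrm{enc}(R'')$, and $R=h(R',R'')$.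
\end{proof}

\begin{lemma}\label{lem:decode}
If $P'_n$ is unifiable, then $S_n$ has a derivation tree.
\end{lemma}

\begin{proof}
We follow the three steps in the proof of Proposition~\ref{prop:tool}. The new point is that Lemma~\ref{lem:tags}(d) needs tagged arguments, so this property is carried along. Let $r'$ satisfy \eqref{eq:encoded}. Put $r'/\varepsilon=r'$; if $r'/v$ is defined and equals $G(X_v,Y_0,Y_1)$, put $r'/vc=Y_c$; otherwise the $r'/vc$ are undefined. A term $G(x,y,w)$ determines $x,y,w$, and substitutions act on it argument by argument, so the induction of Step~1 gives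
\begin{equation}\label{eq:shift2}
(r'/bv)\hat\theta_e=(r'/v)\hat\sigma_e^b\quad\text{whenever $r'/bv$ and $r'/v$ are both defined.}
\end{equation}
Call $v$ \emph{good} if $r'/v$ is defined and equals $G(X_v,Y_0,Y_1)$ with $X_v\hat\theta_e$, $Y_0\hat\theta_e$, $Y_1\hat\theta_e$ tagged for $e=1,2$.

The word $\varepsilon$ is good. Indeed, $r'\hat\theta_e$ is tagged by \eqref{eq:encoded}, so $r'\hat\sigma_e^0$ and $r'\hat\sigma_e^1$ are tagged by Lemma~\ref{lem:tags}(b), and $\mathrm{enc}\,\kappa_eS_n$ is tagged. By (d), $r'=z$ or $r'=G(X_\varepsilon,Y_0,Y_1)$. The first case would give $\mathrm{enc}\,\tau=\mathrm{enc}\,S_n$, which is false. In the second case the images of $X_\varepsilon,Y_0,Y_1$ under $\hat\theta_e$ are the three tagged arguments in \eqref{eq:encoded}.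

Let $d\ge1$ be the least length of a word that is not good; it exists because $r'$ is finite. Let $w=bv$ have length $d$. Then $r'/w$ is defined, $v$ is good, and with $r'/v=G(X_v,Y_0,Y_1)$ the identity \eqref{eq:shift2} reads
\[
(r'/w)\hat\theta_e=G(X_v\hat\sigma_e^b,\ Y_0\hat\sigma_e^b,\ Y_1\hat\sigma_e^b),
\]
with tagged arguments by (b). By (d), either $r'/w=z$, or $r'/w$ has the form $G(\cdot,\cdot,\cdot)$ and $w$ is good. So $r'/w=z$ for at least one $w$ of length $d$. If $r'/bv=z$, the display gives $(r'/vc)\hat\sigma_1^b=\mathrm{enc}\,\mathsf{nil}$ for $c=0,1$. This term has the tag $K_{\mathsf{nil}}\ne K_g$, so $r'/vc$ is not of the form $G(\cdot,\cdot,\cdot)$, and $r'/vc=z$. By $d$ moves from $bv$ to $vc$, we get $r'/w=z$ for all $w$ of length $d$.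

Comparing first arguments of $G$ in \eqref{eq:encoded} and \eqref{eq:shift2} gives $X_\varepsilon\hat\theta_e=\mathrm{enc}\,\kappa_eS_n$, then $X_{bv}\hat\theta_e=X_v\hat\sigma_e^b$ for $|v|<d-1$, and $X_v\hat\sigma_e^b=\mathrm{enc}\,\kappa_e\tau$ for $|v|=d-1$. By induction on $|v|$, $X_v=\mathrm{enc}(R_v)$ with $R_v$ pure: Lemma~\ref{lem:tags}(e) applies to $X_\varepsilon$, and if $X_v=\mathrm{enc}(R_v)$ then $X_{bv}\hat\theta_e=\mathrm{enc}(R_v\sigma_e^b)$, where $R_v\sigma_1^b$ is a term over $\Delta\cup\Lambda$ and $R_v\sigma_2^b$ a term over $\Delta\cup\{*\}$, so (e) applies to $X_{bv}$. For $e=1$ the three identities are now the images of \eqref{eq:tree} under $\mathrm{enc}$, and $\mathrm{enc}$ is injective on ground terms.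
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:signature}(i)]
If $M$ halts from $(q_{\rm in},n,0)$, then $P_n$ has a unifier $r$, and applying $\mathrm{enc}$ to \eqref{eq:unifier} shows that $\mathrm{enc}(r)$ satisfies \eqref{eq:encoded}. If $M$ does not halt, $P'_n$ is not unifiable by Lemmas~\ref{lem:decode} and~\ref{lem:infinite}. Since $n\mapsto P'_n$ is computable, unifiability of the problems $P'_n$ is undecidable.
\end{proof}

\section{Monadic signatures}\label{sec:monadic}

When all arities are at most $1$ there is no pairing, ground terms are words, and the unknown body is one unknown word. A \emph{word equation} over a finite alphabet is an equation $U=V$ between words in the letters of the alphabet and some unknowns; a solution replaces the unknowns by words over the alphabet so that the two sides become equal. By Makanin's theorem \cite{makanin}, it is decidable whether a word equation has a solution.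

\begin{proof}[Proof of Theorem~\ref{thm:signature}(ii)]
Let $\Sigma_1$ be the set of unary symbols and $\Sigma_0$ the set of constants. A ground term is a word over $\Sigma_1$ followed by a constant, and a body is $w\xi$ with $w\in\Sigma_1^*$ and $\xi\in\Sigma_0\cup\{y_1,\dots,y_n\}$. There are finitely many choices of $\xi$, so it suffices to decide, for fixed $\xi$, whether a suitable $w$ exists.

Let $\mathsf W$ be an unknown. Translate each term $t$ into a string $t^\circ$ by $d^\circ=d$ for $d\in\Sigma_0$, by $(\alpha(t))^\circ=\alpha\,t^\circ$ for $\alpha\in\Sigma_1$, and by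
\[
\mathbf F(u_1,\dots,u_n)^\circ=\mathsf W\,c\ \ \text{if }\xi=c\in\Sigma_0,\qquad
\mathbf F(u_1,\dots,u_n)^\circ=\mathsf W\,u_j^\circ\ \ \text{if }\xi=y_j.
\]
Then $t^\circ=Ud$ with $U$ a word over $\Sigma_1\cup\{\mathsf W\}$ and $d\in\Sigma_0$, and by induction on $t$ the value $t[w\xi]$ is obtained from $t^\circ$ by putting $w$ for $\mathsf W$. An equation with translated sides $Ud$ and $Vd'$ thus holds if and only if $d=d'$ and $w$ solves the word equation $U=V$. The conditions $d=d'$ are checked directly, and there remains a finite system of word equations in the single unknown $\mathsf W$.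

If $\Sigma_1$ is empty, the only candidate is $w=\varepsilon$. If $|\Sigma_1|=1$, an equation $U=V$ holds exactly when the lengths agree, so the system is a finite set of linear equations $i+jx=i'+j'x$ in $x=|w|$; either all have $j=j'$, and then $x=0$ may be tested, or one of them leaves at most one candidate for $x$. If $|\Sigma_1|\ge2$, take distinct $\alpha,\gamma\in\Sigma_1$. For words $U_1,U_2,V_1,V_2$ over $\Sigma_1$ we have
\[
U_1=V_1\text{ and }U_2=V_2\quad\Longleftrightarrow\quad U_1\alpha U_2U_1\gamma U_2=V_1\alpha V_2V_1\gamma V_2 .
\]
For the direction from right to left, cutting both sides in half gives $U_1\alpha U_2=V_1\alpha V_2$ and $U_1\gamma U_2=V_1\gamma V_2$. If $|U_1|<|V_1|$, the letter of $V_1$ at position $|U_1|+1$ is $\alpha$ by the first identity and $\gamma$ by the second, which is absurd; the case $|U_1|>|V_1|$ is symmetric. So $|U_1|=|V_1|$, whence $U_1=V_1$ and $U_2=V_2$. Repeating this merges the system into one word equation, and Makanin's theorem decides it.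
\end{proof}

\section{Four occurrences: unary conjunctive grammars}\label{sec:grammars}

With $k=1$ the pair \eqref{eq:problem} has only four occurrences of $\mathbf F$, but no bit is broadcast any more. The parts of a term share nothing but the clock: they can be required to finish at the same moment. We therefore need an undecidable problem about numbers, to be represented by running times, in which the operations are addition (run one process after another) and intersection (run processes side by side and make them finish together). Conjunctive grammars over a one-letter alphabet provide one.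

A \emph{conjunctive grammar} $\mathcal G$ has terminals, nonterminals, a start symbol $S$, and rules $A\to\alpha_1\&\cdots\&\alpha_j$, where the $\alpha_i$ are words over terminals and nonterminals. The languages $L(A)$ form the least family such that $L(\alpha_1)\cap\dots\cap L(\alpha_j)\subseteq L(A)$ for each rule, where $L(\alpha)$ is the concatenation of the languages of the symbols of $\alpha$ and a terminal $a$ has the language $\{a\}$; finally $L(\mathcal G)=L(S)$. We use two results. By Je\.z and Okhotin \cite{jo}, emptiness of $L(\mathcal G)$ is undecidable for conjunctive grammars over a one-letter alphabet $\{a\}$. By Okhotin \cite{okhotin}, membership is decidable, and every conjunctive grammar can be effectively transformed into one that generates $L(\mathcal G)\setminus\{\varepsilon\}$ and has only rules of the forms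
\[
A\to a\qquad\text{and}\qquad A\to B_1C_1\&\cdots\&B_jC_j\quad(j\ge1)
\]
with nonterminals $B_i,C_i$. Since $L(\mathcal G)$ is empty exactly if $\varepsilon\notin L(\mathcal G)$ and $L(\mathcal G)\setminus\{\varepsilon\}$ is empty, emptiness is undecidable for unary grammars of this form. For such a grammar, no $L(A)$ contains $\varepsilon$, and for $\ell\ge1$:
\begin{equation}\label{eq:grammar}
\begin{array}{l}
a^\ell\in L(A)\text{ if and only if either $\ell=1$ and $A\to a$ is a rule, or there is a rule}\\
A\to B_1C_1\&\cdots\&B_jC_j\text{ such that for each $i$ there are $\ell',\ell''\ge1$ with}\\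
\ell=\ell'+\ell'',\ \ a^{\ell'}\in L(B_i),\ \ a^{\ell''}\in L(C_i).
\end{array}
\end{equation}
Indeed, \eqref{eq:grammar} defines a family of $\varepsilon$-free languages by recursion on $\ell$; this family satisfies the inclusions, and by induction on $\ell$ it is contained in every family that does.

Given such a grammar, define a rule system with one branch. The letters are the nonterminals and $\tau$. The set $\Delta$ has a unary symbol $p_C$ (``$C$ is pending'') for each nonterminal $C$ and a symbol $h_j$ of arity $j$ for each number $j$ of conjuncts that occurs. The rules are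
\[
\begin{array}{ll}
A\triangleright\tau&\text{for each rule }A\to a,\\
A\triangleright h_j(p_{C_1}(B_1),\dots,p_{C_j}(B_j))&\text{for each rule }A\to B_1C_1\&\cdots\&B_jC_j,\\
p_C(\tau)\triangleright C&\text{for each nonterminal }C,\\
h_j(\tau,\dots,\tau)\triangleright\tau&\text{for each }h_j\in\Delta.
\end{array}
\]
Write $W\Rightarrow W'$ if $W=R\theta_1$ and $W'=R\sigma_1^0$ for a pure $R$, and $W\Rightarrow^tW'$ for a chain of exactly $t$ such steps. For $k=1$ a derivation tree of depth $d$ for $S$ is the same as a chain $S\Rightarrow^d\tau$. Two facts follow from the definition of pure terms. First, $c(W_1,\dots,W_j)\Rightarrow W'$ holds if and only if either $W'=c(W_1',\dots,W_j')$ with $W_i\Rightarrow W_i'$ for all $i$, or $c(W_1,\dots,W_j)\triangleright W'$ is a rule; we call these \emph{inner} steps and \emph{root} steps. Second, a step from a letter is the application of a rule with that letter as left side; in particular $\tau$ has no successor.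

For example, with the grammar rules $A\to BC$, $B\to a$, $C\to a$ the word $a^2\in L(A)$ corresponds to
\[
A\Rightarrow h_1(p_C(B))\Rightarrow h_1(p_C(\tau))\Rightarrow h_1(C)\Rightarrow h_1(\tau)\Rightarrow\tau ,
\]
which takes $5$ steps. In general a concatenation costs the times $t'$ and $t''$ of its factors plus three steps, so $t+3$ is additive, and $t+3=4$ for a single letter.

\begin{lemma}\label{lem:time}
For a nonterminal $A$ and $t\ge1$, we have $A\Rightarrow^t\tau$ if and only if $t=4\ell-3$ for some $\ell\ge1$ with $a^\ell\in L(A)$.
\end{lemma}

\begin{proof}
Suppose $A\Rightarrow^t\tau$; we use induction on $t$. If the first step yields $\tau$, then $A\to a$ is a rule, and $t=1$ because $\tau$ has no successor; take $\ell=1$. Otherwise the first step yields $h_j(p_{C_1}(B_1),\dots,p_{C_j}(B_j))$ for a rule $A\to B_1C_1\&\cdots\&B_jC_j$. Inner steps keep the head $h_j$, so a root step must come. The only rule with an $h_j$-headed left side is $h_j(\tau,\dots,\tau)\triangleright\tau$, and its result has no successor, so the root step is the last step. The $t-2$ steps in between are inner, and $p_{C_i}(B_i)\Rightarrow^{t-2}\tau$ for every $i$.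 Fix $i$. In this chain the head $p_{C_i}$ stays until a root step, which must come and must use $p_{C_i}(\tau)\triangleright C_i$. Hence $B_i\Rightarrow^{t'}\tau$ and $C_i\Rightarrow^{t''}\tau$ with $t'+1+t''=t-2$, and $t',t''\ge1$ since $B_i,C_i\ne\tau$. By induction $t'=4\ell'-3$ and $t''=4\ell''-3$ with $a^{\ell'}\in L(B_i)$ and $a^{\ell''}\in L(C_i)$. Then $t=4(\ell'+\ell'')-3$, so $\ell=\ell'+\ell''=(t+3)/4$ is the same for all $i$. This is where synchrony is used: a conjunct that finishes early cannot wait as $\tau$ for the others. By \eqref{eq:grammar}, $a^\ell\in L(A)$.

Conversely, let $a^\ell\in L(A)$; we show $A\Rightarrow^{4\ell-3}\tau$ by induction on $\ell$, using \eqref{eq:grammar}. If $\ell=1$ and $A\to a$ is a rule, then $A\Rightarrow\tau$. Otherwise take the rule $A\to B_1C_1\&\cdots\&B_jC_j$ and, for each $i$, the numbers $\ell',\ell''$. By induction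
\[
p_{C_i}(B_i)\Rightarrow^{4\ell'-3}p_{C_i}(\tau)\Rightarrow C_i\Rightarrow^{4\ell''-3}\tau ,
\]
in $4\ell-5$ steps, a number independent of $i$. Running these chains in parallel under $h_j$ gives $A\Rightarrow h_j(p_{C_1}(B_1),\dots,p_{C_j}(B_j))\Rightarrow^{4\ell-5}h_j(\tau,\dots,\tau)\Rightarrow\tau$, in $4\ell-3$ steps.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
For a unary grammar $\mathcal G$ of the above form with start symbol $S$, the problem $P(S)$ of the rule system just defined consists of the equations
\[
\mathbf F(\kappa_eA_1,\dots,\kappa_eA_m,\,g(\kappa_e\tau,\mathsf{nil}))\stackrel{?}{=}g(\kappa_eS,\ \mathbf F(\kappa_eB^0_1,\dots,\kappa_eB^0_m,\,\mathsf{nil}))\qquad(e=1,2),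
\]
which have the required form and are computable from $\mathcal G$; here the signature and the arity of $\mathbf F$ depend on $\mathcal G$. Since $S\ne\tau$, Proposition~\ref{prop:tool} says that $P(S)$ is unifiable if and only if $S\Rightarrow^t\tau$ for some $t\ge1$, and by Lemma~\ref{lem:time} this holds if and only if $L(\mathcal G)\neq\emptyset$. The last condition is undecidable.
\end{proof}

\begin{thebibliography}{9}

\bibitem{jo}
A.~Je\.z, A.~Okhotin,
Conjunctive grammars over a unary alphabet: undecidability and unbounded growth,
Theory Comput. Syst. 46 (2010) 27--58.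

\bibitem{makanin}
Makanin,
Math. USSR Sbornik 32 (1977) 129--198.

\bibitem{minsky}
Minsky,
\emph{Computation: Finite and Infinite Machines}, 1967, Ch.~14.

\bibitem{okhotin}
A.~Okhotin,
Conjunctive grammars,
J. Autom. Lang. Comb. 6 (2001).

\bibitem{sogu}
One is all you need: associative second-order unification without first-order variables,
\texttt{https://lmcs.episciences.org/17994/pdf}.

\end{thebibliography}
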